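
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Putinar's matricial models of rank two:\\ a counterexample and a classification}


\begin{abstract}
A Putinar matricial model of rank two is a pure hyponormal operator with a two-diagonal block structure, $2\times2$ blocks, and a self-commutator supported on the first block. It was conjectured that every such operator is subnormal. We give an explicit model that is not even $2$-hyponormal. The reason is that the block matrix of a model need not be continuable to the left: continuing it requires certain $2\times2$ matrices $P_{-1},P_{-2},\dots$ to be positive definite. If $P_{-1},\dots,P_{-k+1}>0$, then the model is $k$-hyponormal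 when $P_{-k}\ge0$ and is not $k$-hyponormal when $P_{-k}\not\ge0$; it is subnormal exactly when the continuation never stops. Finally we determine all models that are not subnormal: they are the members of two explicit classes.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $\mathcal H$ be a complex Hilbert space and $\mathcal L(\mathcal H)$ the algebra of bounded linear operators on it. An operator $T\in\mathcal L(\mathcal H)$ is \emph{hyponormal} if its self-commutator $[T^*,T]=T^*T-TT^*$ is nonnegative. It is \emph{pure} if it has no nonzero reducing subspace on which it is normal. It is \emph{subnormal} if it is the restriction of a normal operator, on a possibly larger Hilbert space, to an invariant subspace. If $N=\begin{pmatrix}T&X\\0&Y\end{pmatrix}$ is normal, the upper left corner of $N^*N=NN^*$ says $[T^*,T]=XX^*\ge0$; so subnormal operators are hyponormal. The question here is whether a very rigid structure of $T$ forces the converse.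

\begin{definition}\label{def:model}
A \emph{Putinar matricial model of rank two} (for short, a \emph{model}) is a pure hyponormal operator $T\in\mathcal L(\mathcal H)$ which, with respect to an orthogonal decomposition $\mathcal H=\mathcal H_0\oplus\mathcal H_1\oplus\cdots$, has the form
\begin{equation}\label{matrix}
T=\begin{pmatrix} B_0&0&0&\cdots\\ A_0&B_1&0&\cdots\\ 0&A_1&B_2&\cdots\\ \vdots&\vdots&\ddots&\ddots\end{pmatrix},
\end{equation}
where
\begin{enumerate}
\item[(i)] $\dim\mathcal H_n=2$ for all $n\ge0$;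
\item[(ii)] $[T^*,T]=\big([B_0^*,B_0]+A_0^*A_0\big)\oplus0$, the zero acting on $\mathcal H_1\oplus\mathcal H_2\oplus\cdots$;
\item[(iii)] $A_n^*B_{n+1}=B_nA_n^*$ for all $n\ge0$;
\end{enumerate}
and such that, if $T_n$ denotes the compression of $T$ to $\mathcal H_n\oplus\mathcal H_{n+1}\oplus\cdots$, then $\mathcal H_n=\operatorname{ran}[T_n^*,T_n]$ for every $n\ge0$.
\end{definition}

By (ii) and (iii), $[T_{n+1}^*,T_{n+1}]=A_nA_n^*\oplus0$, so the last condition makes every $A_n$ invertible. Identifying the spaces $\mathcal H_0,\mathcal H_1,\dots$ successively with $\mathbb C^2$ through the unitary parts of the $A_n$, we may and do assume throughout that $\mathcal H_n=\mathbb C^2$ and that \emph{all $A_n$ are positive and invertible}.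

A theorem of S.~H.~Lee and W.~Y.~Lee explains how these operators arise. Let $T$ be pure hyponormal with $[T^*,T]$ of rank two and $\ker[T^*,T]$ invariant for $T$. If $T|_{\ker[T^*,T]}$ has a self-commutator of rank one, then $T$ is subnormal; if it has a self-commutator of rank two, then $T$ is subnormal or a Putinar matricial model of rank two. The following conjecture, stated in \cite{note}, would make $T$ subnormal in all these cases.

\medskip
\noindent\textbf{Conjecture.} \emph{Every Putinar matricial model of rank two is subnormal.}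
\medskip

What should one expect? Replace $2$ by $1$ in (i). Then $A_n$ and $B_n$ are numbers, (iii) gives $B_{n+1}=B_n$, (ii) gives $A_{n+1}^2=A_n^2$, and $T=b+aS$ with $S$ the unilateral shift. This is subnormal, because $S$ extends to the bilateral shift: the matrix of $T$ can be continued to the left and upward with the same entries. For $2\times2$ blocks a continuation to the left is again dictated by (ii) and (iii), and one may hope that it always exists. It need not. The recursion that builds the new blocks requires certain $2\times2$ matrices to be positive definite, and nothing guarantees this. We show that this is the only obstruction, and that it does occur.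

\subsection{Results}

For $k\ge1$, $T\in\mathcal L(\mathcal H)$ is called \emph{$k$-hyponormal} if
\begin{equation}\label{Phi}
\Phi_k(T;f_0,\dots,f_k):=\sum_{i,j=0}^k\langle T^if_j,T^jf_i\rangle\ \ge 0\qquad\text{for all } f_0,\dots,f_k\in\mathcal H .
\end{equation}
If $T$ has a normal extension $N$, then $\langle N^if_j,N^jf_i\rangle=\langle N^{*j}f_j,N^{*i}f_i\rangle$, so $\Phi_k(T;f)=\|\sum_jN^{*j}f_j\|^2\ge0$. The Bram--Halmos theorem states that, conversely, $T$ is subnormal if it is $k$-hyponormal for every $k$. By comparing terms with $i=0$ or $j=0$ one sees that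
\begin{gather}\label{square}
\Phi_k(T;f)=\Big\|\sum_{j=0}^kT^{*j}f_j\Big\|^2+\Psi_k(T;f_1,\dots,f_k),\\
\label{Psi}
\Psi_k(T;f_1,\dots,f_k):=\sum_{i,j=1}^k\big(\langle T^if_j,T^jf_i\rangle-\langle T^{*j}f_j,T^{*i}f_i\rangle\big).
\end{gather}
Choosing $f_0=-\sum_{j\ge1}T^{*j}f_j$ we see that \emph{$T$ is $k$-hyponormal if and only if $\Psi_k\ge0$}. In particular $1$-hyponormal means hyponormal.

\begin{theorem}\label{thm:A}
There is a Putinar matricial model of rank two that is not subnormal, and not even $2$-hyponormal.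
\end{theorem}

For a model put $P_n=A_n^2$ $(n\ge0)$ and $P_{-1}=C:=[B_0^*,B_0]+A_0^2=[T^*,T]|_{\mathcal H_0}>0$. As long as $P_{-1},\dots,P_{-j}$ are positive definite, put
\begin{equation}\label{backward}
B_{-j}=P_{-j}^{1/2}\,B_{-j+1}\,P_{-j}^{-1/2},\qquad P_{-j-1}=P_{-j}-[B_{-j},B_{-j}^*].
\end{equation}
So $P_{-j-1}$ is defined if and only if $P_{-1},\dots,P_{-j}$ are defined and positive definite.

\begin{theorem}\label{thm:B}
Let $T$ be a model, let $k\ge1$, and suppose that $P_{-1},\dots,P_{-k+1}>0$.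
\begin{enumerate}
\item[(a)] If $P_{-k}\ge0$, then $T$ is $k$-hyponormal.
\item[(b)] If $P_{-k}\not\ge0$, then $T$ is not $k$-hyponormal.
\item[(c)] $T$ is subnormal if and only if $P_{-j}$ is defined and $P_{-j}>0$ for all $j\ge1$.
\end{enumerate}
\end{theorem}

In particular, if $P_{-1},\dots,P_{-k}>0$ and $P_{-k-1}\not\ge0$, then $T$ is $k$-hyponormal but not $(k+1)$-hyponormal. If the backward sequence stops at a matrix $P_{-k}$ that is nonnegative but singular, then $T$ is $k$-hyponormal by (a) and not subnormal by (c); parts (a) and (b) do not decide which higher orders hold in this case.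

\begin{corollary}\label{cor:orders}
For every $k\ge1$ there is a model that is $k$-hyponormal but not $(k+1)$-hyponormal. In fact the compression $T_{k-1}$ of the model $T$ constructed in Section~\ref{sec:counter} has this property.
\end{corollary}

So no fixed order of $k$-hyponormality forces a model to be subnormal.

\begin{theorem}\label{thm:C}
Let $T$ be a model, $C=[T^*,T]|_{\mathcal H_0}$, $c_1,c_2$ the eigenvalues of $B_0$, and $Q(z,w)=\det\big(C-(B_0^*-w)(B_0-z)\big)$. Then $T$ is \emph{not} subnormal if and only if \textup{(I)} or \textup{(II)} holds: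
\begin{enumerate}
\item[(I)] for some $a\in\mathbb C$ and some orthonormal basis of $\mathcal H_0$,
\[
B_0-a=\begin{pmatrix}0&u\\v&d\end{pmatrix},\qquad C=(B_0-a)^*(B_0-a)-\kappa\begin{pmatrix}0&0\\0&1\end{pmatrix},\qquad \kappa>0;
\]
\item[(II)] $B_0$ is not normal, and $Q(z,w)=\prod_{i=1}^2\big((z-c_i)(w-\bar c_i)-\rho_i^2\big)$ with $\rho_1,\rho_2>0$ and $|c_1-c_2|\ge\rho_1+\rho_2$.
\end{enumerate}
In \textup{(I)} necessarily $|v|>|u|>0$, $\kappa<|u|^2$ and $\kappa\le(|v|-|u|)^2$. Conversely, all $a,u,v,d$ and $\kappa>0$ with these restrictions give a (non-subnormal) model. Class \textup{(II)} contains models that are not in \textup{(I)}.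
\end{theorem}

\begin{remark}
The polynomial in (II) is also the polynomial $Q$ of the subnormal operator $(c_1+\rho_1S)\oplus(c_2+\rho_2S)$, for which $B_0=\mathrm{diag}(c_1,c_2)$ and $C=\mathrm{diag}(\rho_1^2,\rho_2^2)$. So class (II) consists of the models that share $Q$ with such a direct sum, the two disks $|z-c_i|<\rho_i$ being disjoint, but whose $B_0$ is not normal.
\end{remark}

\subsection{Plan}
Section~\ref{sec:chains} rewrites a model as a sequence of pairs $(P_n,B_n)$ obeying a recursion that runs in both directions. Section~\ref{sec:counter} proves Theorem~\ref{thm:A} on a family where the recursion is one M\"obius map. Section~\ref{sec:khyp} proves Theorem~\ref{thm:B}(a),(b), in which the size of the blocks plays no role. Section~\ref{sec:Q} introduces the conserved polynomial $Q$ and proves (c). Section~\ref{sec:I} treats class (I). Section~\ref{sec:scalars} reduces the recursion to two real numbers $s_n,\mu_n$ with $\mu_n^2=R(s_n)$ for a quartic $R$ that does not depend on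 $n$. Sections~\ref{sec:case1}--\ref{sec:case3} settle Theorem~\ref{thm:C} according to the multiple roots of $R$ in $[0,\infty)$.

\section{Models as chains}\label{sec:chains}

\begin{definition}
Let $I\subset\mathbb Z$ be a nonempty interval of integers. A \emph{chain} over $I$ consists of $2\times2$ matrices $B_n$ $(n\in I)$ and Hermitian $2\times 2$ matrices $P_n$, one for each $n$ with $n\in I$ or $n+1\in I$, such that
\begin{align}
P_n&=P_{n-1}+[B_n,B_n^*] &&(n\in I),\label{E2}\\
P_n&>0\quad\text{and}\quad B_{n+1}=P_n^{-1/2}B_nP_n^{1/2} &&(n,\,n+1\in I).\label{E1}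
\end{align}
\end{definition}

So every $P_n$ standing between two $B$'s is positive definite, while the outermost $P$'s are only Hermitian. If an outermost $P$ is positive definite, the chain extends by one step on that side, in exactly one way: $B_{n+1}$ and $P_{n+1}$ on the right come from \eqref{E1} and \eqref{E2}, and on the left we use \eqref{backward}. The matrices $B_n$ are all similar, and
\[
t:=\operatorname{tr}P_n
\]
does not depend on $n$. A Hermitian $2\times2$ matrix with positive trace is positive definite exactly when its determinant is positive; hence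
\begin{equation}\label{detpos}
\text{if } t>0:\qquad P_n>0\iff\Delta_n:=\det P_n>0 .
\end{equation}
Here, and often below, we use that the blocks are $2\times2$.

\begin{proposition}\label{prop:chain}
Models correspond to chains over $I=\{0,1,2,\dots\}$ with $P_{-1}>0$, by $A_n=P_n^{1/2}$ and $P_{-1}=C$. For a model, $[T_n^*,T_n]=P_{n-1}\oplus0$ for all $n\ge0$.
\end{proposition}

\begin{proof}
In $T^*T$ the $(n,n)$ and $(n,n+1)$ blocks are $B_n^*B_n+A_n^2$ and $A_nB_{n+1}$; in $TT^*$ they are $B_nB_n^*+A_{n-1}^2$ (without $A_{n-1}^2$ if $n=0$) and $B_nA_n$. All blocks further from the diagonal vanish. So (iii) is $B_{n+1}=A_n^{-1}B_nA_n$, which is \eqref{E1}, and, given (iii), (ii) is \eqref{E2} for $n\ge1$; for $n=0$, \eqref{E2} is the definition of $C$. The same computation for $T_n$ gives $[T_n^*,T_n]=\big([B_n^*,B_n]+P_n\big)\oplus0=P_{n-1}\oplus0$. For a model, $T$ is hyponormal with $\operatorname{ran}[T^*,T]=\mathcal H_0$, so $C>0$.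

Conversely, let a chain over $\{0,1,\dots\}$ with $P_{-1}>0$ be given; then $P_n>0$ for all $n\ge-1$. Let $A_n=P_n^{1/2}$ and let $T$ be given by \eqref{matrix}. We show that $T$ is bounded. Then the block computation above gives (ii), (iii) and $[T_n^*,T_n]=P_{n-1}\oplus0\ge0$, with range $\mathcal H_n$; in particular $T$ is hyponormal. We also show that $T$ is pure.

\emph{Bounded.} We have $0<P_n\le t$ for $n\ge-1$. For each $n\ge0$, by a unitary change of basis of $\mathbb C^2$ we can write $B_n=\begin{pmatrix}c_1&x_n\\0&c_2\end{pmatrix}$ with $c_1,c_2$ the common eigenvalues. In this basis the $(1,1)$ entry of $[B_n,B_n^*]=P_n-P_{n-1}$ is $|x_n|^2$, so $|x_n|^2\le t$. Thus the blocks of $T$ are uniformly bounded, and $T$ has only two block diagonals.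

\emph{Pure.} Let $M$ be a reducing subspace on which $T$ is normal. For $f\in M$ we have $\langle[T^*,T]f,f\rangle=\|Tf\|^2-\|T^*f\|^2=0$; since $[T^*,T]=C\oplus0$ with $C>0$, the component $f_0$ in $\mathcal H_0$ vanishes. If $f_0=\dots=f_m=0$ for every $f\in M$, apply this to $T^*f\in M$: $0=(T^*f)_m=A_mf_{m+1}$, so $f_{m+1}=0$. By induction $M=0$.
\end{proof}

If the chain of a model is extended to the left down to the index $l<0$, that is, if $P_{-1},\dots,P_l>0$, we put $A_n=P_n^{1/2}$ and $\mathcal H_n=\mathbb C^2$ for $l\le n<0$ and let $T_n$ be the two-diagonal operator on $\mathcal H_n\oplus\mathcal H_{n+1}\oplus\cdots$ with these blocks. It extends $T=T_0$, and $[T_n^*,T_n]=P_{n-1}\oplus0$ still holds, by the same computation. Here $P_{l-1}$, and hence $[T_l^*,T_l]$, need not be nonnegative.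

\section{The counterexample}\label{sec:counter}

We look for the simplest chain with non-normal $B_n$. Take diagonal $P_n$ and antidiagonal $B_n$ with $B_n^2=1$. If for some $\tau>r>0$
\[
P_n=\begin{pmatrix}r&0\\0&\tau-r\end{pmatrix},\qquad B_n=\begin{pmatrix}0&r^{1/2}\\r^{-1/2}&0\end{pmatrix},
\]
then with $r'=1/(\tau-r)$ the rules \eqref{E1} and \eqref{E2} give
\[
B_{n+1}=\begin{pmatrix}0&(\tau-r)^{1/2}\\(\tau-r)^{-1/2}&0\end{pmatrix}=\begin{pmatrix}0&r'^{-1/2}\\r'^{1/2}&0\end{pmatrix},
\]
\[
P_{n+1}=P_n+\begin{pmatrix}r'^{-1}-r'&0\\0&r'-r'^{-1}\end{pmatrix}=\begin{pmatrix}\tau-r'&0\\0&r'\end{pmatrix},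
\]
because $r+r'^{-1}=\tau$. This is the form we started from, with the two basis vectors interchanged. So the chain is governed by the map $r\mapsto 1/(\tau-r)$.

Let $\tau=\frac52$. The map is increasing for $r<\frac52$ and has the fixed points $\frac12$ and $2$. Starting with $0<r<\frac12$, forward iterates increase toward $\frac12$. Backward iterates, under $r\mapsto\frac52-1/r$, decrease and must leave $(0,\infty)$, because there is no fixed point below $\frac12$ to stop them. We start with $r_0=\frac49$, so $r_1=\frac{18}{37}$ and $r_0<r_1<\frac12$; hence $\frac49\le r_n<\frac12$ for all $n\ge0$, and all $P_n$ $(n\ge0)$ are positive definite. Explicitly,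
\[
B_0=\begin{pmatrix}0&\frac23\\ \frac32&0\end{pmatrix},\quad
P_0=\begin{pmatrix}\frac49&0\\0&\frac{37}{18}\end{pmatrix},\quad
P_1=\begin{pmatrix}\frac{149}{74}&0\\0&\frac{18}{37}\end{pmatrix},
\]
\[
C=P_{-1}=P_0-[B_0,B_0^*]=\begin{pmatrix}\frac49-\frac49+\frac94&0\\0&\frac{37}{18}-\frac94+\frac49\end{pmatrix}=\begin{pmatrix}\frac94&0\\0&\frac14\end{pmatrix}>0.
\]
By Proposition~\ref{prop:chain} this defines a model $T$. One step further to the left positivity fails: $B_{-1}=C^{1/2}B_0C^{-1/2}=\begin{pmatrix}0&2\\ \frac12&0\end{pmatrix}$ and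
\begin{equation}\label{Pminus2}
P_{-2}=C-[B_{-1},B_{-1}^*]=\begin{pmatrix}\frac94-\frac{15}4&0\\0&\frac14+\frac{15}4\end{pmatrix}=\begin{pmatrix}-\frac32&0\\0&4\end{pmatrix}\not\ge0.
\end{equation}
By Theorem~\ref{thm:B}(b), $T$ is not $2$-hyponormal. Here is a direct verification.

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $T$ be the model just constructed. We show that $\Psi_2$ from \eqref{Psi} takes a negative value; so $T$ is not $2$-hyponormal, hence not subnormal. Let $e_1,e_2$ be the basis of $\mathcal H_0=\mathbb C^2$, $f_1=xe_2$ with $x\in\mathbb R$, and $f_2=e_1$. For $f\in\mathcal H_0$,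
\[
T^*f=B_0^*f,\quad Tf=(B_0f,A_0f,0,\dots),\quad T^2f=\big(B_0^2f,\ (A_0B_0+B_1A_0)f,\ A_1A_0f,\ 0,\dots\big),
\]
with $B_0^2=1$ and $B_1A_0=A_0^{-1}B_0A_0^2$. The terms of $\Psi_2$ are as follows.

\emph{The term $i=j=1$} is $x^2\langle Ce_2,e_2\rangle=\frac14x^2$.

\emph{The term $i=j=2$.} We have $(A_0B_0+B_1A_0)e_1=\Big(\frac32\sqrt{\frac{37}{18}}+\frac23\sqrt{\frac{18}{37}}\Big)e_2$ and $\|A_1A_0e_1\|^2=\frac{149}{74}\cdot\frac49=\frac{298}{333}$. Hence
\[
\|T^2e_1\|^2=1+\Big(\frac{37}8+2+\frac8{37}\Big)+\frac{298}{333}=3+\frac{37}8+\frac{10}9=\frac{629}{72},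
\]
while $\|T^{*2}e_1\|^2=\|B_0^{*2}e_1\|^2=1$. The term is $\frac{557}{72}$.

\emph{The two mixed terms.} We have $Te_1=(\frac32e_2,\frac23e_1,0,\dots)$, and the first two components of $T^2e_2$ are $e_2$ and $(\frac49+\frac{37}{18})e_1=\frac52e_1$. Moreover $T^{*2}e_1=e_1$ and $T^*e_2=\frac32e_1$. So
\[
\langle Te_1,T^2e_2\rangle-\langle T^{*2}e_1,T^*e_2\rangle=\Big(\frac32+\frac53\Big)-\frac32=\frac53,
\]
and the mixed terms together contribute $\frac{10}3x$.

Altogether $\Psi_2=\frac14x^2+\frac{10}3x+\frac{557}{72}$. For $x=-\frac{20}3$ this is $\frac{557}{72}-\frac{800}{72}=-\frac{27}8<0$.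
\end{proof}

\section{Backward steps and $k$-hyponormality}\label{sec:khyp}

The numbers $-\frac{20}3$ and $-\frac{27}8$ have an explanation: each backward step trades one order of hyponormality for one nonnegative square. The following identity makes this precise.

\begin{lemma}\label{lem:star}
Let $N\in\mathcal L(\mathcal K)$, let $\mathcal H\subset\mathcal K$ be an invariant subspace for $N$ with orthogonal projection $\Pi$, and let $S=N|_{\mathcal H}$. Suppose that $[N^*,N]f=0$ for all $f\in\mathcal H$. Then for $k\ge0$ (with $\Psi_0=0$) and $f_1,\dots,f_{k+1}\in\mathcal H$,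
\begin{equation}\label{star}
\Psi_{k+1}(S;f_1,\dots,f_{k+1})=\Big\|(1-\Pi)\sum_{j=1}^{k+1}N^{*j}f_j\Big\|^2+\Psi_k(N;N^*f_2,\dots,N^*f_{k+1}).
\end{equation}
Consequently, if $k\ge1$ and $N$ is $k$-hyponormal, then $S$ is $(k+1)$-hyponormal.
\end{lemma}

\begin{proof}
For $f\in\mathcal H$ and $l\ge0$ we have $N^*N^lf=N^lN^*f$: the case $l=0$ is trivial, and if this holds for $l-1$, then, because $N^{l-1}f\in\mathcal H$, $N^*N\,N^{l-1}f=NN^*N^{l-1}f=N^lN^*f$. Hence for $i,j\ge1$,
\[
\langle N^if_j,N^jf_i\rangle=\langle N^*N^if_j,N^{j-1}f_i\rangle=\langle N^iN^*f_j,N^{j-1}f_i\rangle=\langle N^{i-1}N^*f_j,N^{j-1}N^*f_i\rangle .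
\]
Summing over $1\le i,j\le k+1$ gives $\Phi_k(N;N^*f_1,\dots,N^*f_{k+1})$. Apply \eqref{square} to it: the square there is $\|\sum_{j=1}^{k+1}N^{*j}f_j\|^2$. Since $S^{*j}f=\Pi N^{*j}f$ on $\mathcal H$,
\[
\Psi_{k+1}(S;f_1,\dots,f_{k+1})=\Big\|\sum_{j}N^{*j}f_j\Big\|^2+\Psi_k(N;N^*f_2,\dots,N^*f_{k+1})-\Big\|\Pi\sum_{j}N^{*j}f_j\Big\|^2,
\]
which is \eqref{star}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}\textup{(a),(b)}]
Because $P_{-1},\dots,P_{-k+1}>0$, the operators $T_0=T,T_{-1},\dots,T_{-k+1}$ are defined. Lemma~\ref{lem:star} applies to $S=T_{-r+1}$ and $N=T_{-r}$ for $1\le r\le k-1$, since $[T_{-r}^*,T_{-r}]=P_{-r-1}\oplus0$ vanishes on $\mathcal H_{-r+1}\oplus\mathcal H_{-r+2}\oplus\cdots$.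

(a) If $P_{-k}\ge0$, then $T_{-k+1}$ is hyponormal, hence $T_{-k+2}$ is $2$-hyponormal, and so on, up to $T_0$, which is $k$-hyponormal.

(b) Let $\Pi_{-r}$ be the projection onto $\mathcal H_{-r}$. For $f_1,\dots,f_k\in\mathcal H_0$ put
\[
f^{(r)}_j=T_{-r}^*\,T_{-r+1}^*\cdots T_{-1}^*\,f_{j+r}\qquad(0\le r\le k-1,\ 1\le j\le k-r),
\]
so that $f^{(0)}_j=f_j$ and $f^{(r)}_j=T_{-r}^*f^{(r-1)}_{j+1}$. Applying \eqref{star} $k-1$ times, and $\Psi_1(S;f)=\langle[S^*,S]f,f\rangle$ at the end, we get
\begin{equation}\label{sos}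
\Psi_k(T;f_1,\dots,f_k)=\sum_{r=1}^{k-1}\Big\|\Pi_{-r}\sum_{j=1}^{k-r+1}T_{-r}^{*j}f^{(r-1)}_j\Big\|^2+\langle P_{-k}\,y,y\rangle,\qquad y=\Pi_{-k+1}f_1^{(k-1)}.
\end{equation}
An application of $T_{-r}^*$ lowers the block index by at most one, and the passage $\mathcal H_{-r+1}\to\mathcal H_{-r}$ is through the block $A_{-r}$. Since all $f_j\in\mathcal H_0$, it follows that $y=A_{-k+1}\cdots A_{-1}f_k$. The $r$-th square depends only on $f_r,\dots,f_k$, and $f_r$ enters it only through the term $j=1$, which is $\Pi_{-r}T_{-r}^*\cdots T_{-1}^*f_r=A_{-r}\cdots A_{-1}f_r$. All these products are invertible. So, if $P_{-k}\not\ge0$, we can choose $f_k$ with $\langle P_{-k}y,y\rangle<0$ and then $f_{k-1},f_{k-2},\dots,f_1$, in this order, so that the squares with $r=k-1,\dots,1$ vanish. Then $\Psi_k<0$.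
\end{proof}

For the model of Section~\ref{sec:counter}, $k=2$, $f_2=e_1$ and $f_1=xe_2$, we have $A_{-1}=\mathrm{diag}(\frac32,\frac12)$, and \eqref{sos} reads $\Psi_2=\big(\frac x2+\frac{10}3\big)^2+\langle P_{-2}\,\frac32e_1,\frac32e_1\rangle=\big(\frac x2+\frac{10}3\big)^2-\frac{27}8$.

\begin{proof}[Proof of Corollary \ref{cor:orders}]
Let $T$ be the model of Section~\ref{sec:counter}. By Proposition~\ref{prop:chain}, $T_{k-1}$ is a model; its chain is that of $T$ with indices shifted by $k-1$. So the role of $P_{-1},\dots,P_{-k}$ for $T_{k-1}$ is played by $P_{k-2},\dots,P_{-1}$, all positive definite, and the role of $P_{-k-1}$ by $P_{-2}\not\ge0$, see \eqref{Pminus2}. Hence (a) applies with $k$, and (b) applies with $k+1$.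
\end{proof}

\section{A conserved polynomial, and subnormality}\label{sec:Q}

Part (c) of Theorem~\ref{thm:B} does not follow from (a) and (b) alone: the backward sequence might stop at a $P_{-k}$ that is nonnegative but singular. We must show that then $T$ is not subnormal. For this, and for all that follows, we need quantities that do not change along a chain.

\begin{lemma}\label{lem:Q}
For a chain over $I$, the polynomial
\[
Q(z,w):=\det\big(P_n-(B_n-z)(B_n^*-w)\big)=\det\big(P_{n-1}-(B_n^*-w)(B_n-z)\big)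
\]
in the independent variables $z,w$ does not depend on $n\in I$.
\end{lemma}

\begin{proof}
The two matrices are equal by \eqref{E2}. Let $n,n+1\in I$ and $A=P_n^{1/2}$. By \eqref{E1}, $B_{n+1}-z=A^{-1}(B_n-z)A$ and $B_{n+1}^*-w=A(B_n^*-w)A^{-1}$, so
\begin{equation}\label{nextL}
P_n-(B_{n+1}^*-w)(B_{n+1}-z)=A\big[1-(B_n^*-w)P_n^{-1}(B_n-z)\big]A .
\end{equation}
Since $\det(1-XY)=\det(1-YX)$, the determinant of the right side is $\det P_n\det\big(1-P_n^{-1}(B_n-z)(B_n^*-w)\big)=\det\big(P_n-(B_n-z)(B_n^*-w)\big)$.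
\end{proof}

For a model, $n=0$ shows that this is the polynomial $Q$ of Theorem~\ref{thm:C}. Fix $a\in\mathbb C$ and put $\tilde B_n=B_n-a$ and
\[
L_n=P_n-\tilde B_n\tilde B_n^*=P_{n-1}-\tilde B_n^*\tilde B_n\qquad(n\in I).
\]
This is a Hermitian matrix with
\begin{equation}\label{Qderiv}
Q(a,\bar a)=\det L_n,\qquad \partial_zQ(a,\bar a)=\operatorname{tr}\big(\operatorname{adj}(L_n)\,\tilde B_n^*\big).
\end{equation}
If both numbers vanish (then also $\partial_wQ(a,\bar a)=\overline{\partial_zQ(a,\bar a)}=0$, so $Q$ is singular at $(a,\bar a)$), the whole chain takes a normal form.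

\begin{lemma}\label{lem:form}
Suppose that $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$.
\begin{enumerate}
\item[(i)] If $n,n+1\in I$, then $L_n=0\iff L_{n+1}=0$.
\item[(ii)] If $n\in I$ and $L_n\ne0$, there is an orthonormal basis $(q,q^\perp)$ in which
\[
\tilde B_n=\begin{pmatrix}0&u\\v&d\end{pmatrix},\qquad L_n=\lambda_n\begin{pmatrix}0&0\\0&1\end{pmatrix},\quad\lambda_n\ne0 .
\]
With $U_n=|u|^2$ and $V_n=|v|^2$ we have $\det P_n=U_n(V_n+\lambda_n)$, $\det P_{n-1}=V_n(U_n+\lambda_n)$ and $t=U_n+V_n+|d|^2+\lambda_n$.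
\item[(iii)] If moreover $n+1\in I$, then $d$ is the same for $n+1$, and
\[
V_{n+1}=V_n+\lambda_n,\qquad \lambda_{n+1}=\lambda_nU_n/V_{n+1},\qquad U_{n+1}V_{n+1}=U_nV_n .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Write $P=P_n$, $\tilde B=\tilde B_n$, $\lambda=\lambda_n$, $U=U_n$, $V=V_n$.

(i) By \eqref{nextL} with $z=a$, $w=\bar a$, $L_{n+1}=A(1-\tilde B^*P^{-1}\tilde B)A$ with $A=P^{1/2}$. It vanishes iff $\tilde B^*P^{-1}\tilde B=1$, that is, iff $P=\tilde B\tilde B^*$ (either equation makes $\tilde B$ invertible), that is, iff $L_n=0$.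

(ii) $L_n\neq 0$ is Hermitian with determinant $0$, so $L_n=\lambda\,q^\perp q^{\perp*}$ for an orthonormal basis $(q,q^\perp)$, unique up to phases, and $\operatorname{adj}L_n=\lambda\,qq^*$. By \eqref{Qderiv}, $0=\lambda\langle\tilde B^*q,q\rangle$, so the $(1,1)$ entry of $\tilde B$ is $0$. Then
\[
P_n=\tilde B\tilde B^*+L_n=\begin{pmatrix}|u|^2&u\bar d\\ \bar ud&|v|^2+|d|^2+\lambda\end{pmatrix},\quad P_{n-1}=\tilde B^*\tilde B+L_n=\begin{pmatrix}|v|^2&\bar vd\\ v\bar d&|u|^2+|d|^2+\lambda\end{pmatrix},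
\]
and the stated determinants and trace can be read off.

(iii) Now $P>0$, so $U>0$ and $V+\lambda>0$. The lower right entry of $P^{-1}$ is $U/\det P=1/(V+\lambda)$. We have $\tilde Bq=vq^\perp$ and $\tilde Bq^\perp=uq+dq^\perp$, and the first column of $P$ says $Pq=\bar u\,\tilde Bq^\perp$, so $P^{-1}\tilde Bq^\perp=q/\bar u$. Hence
\[
\langle P^{-1}\tilde Bq,\tilde Bq\rangle=\frac V{V+\lambda},\qquad \langle P^{-1}\tilde Bq^\perp,\tilde Bq\rangle=0,\qquad\langle P^{-1}\tilde Bq^\perp,\tilde Bq^\perp\rangle=1,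
\]
that is, $1-\tilde B^*P^{-1}\tilde B=\mathrm{diag}\big(\lambda/(V+\lambda),0\big)$ and $L_{n+1}=\frac{\lambda}{V+\lambda}(Aq)(Aq)^*$. Since $\|Aq\|^2=\langle Pq,q\rangle=U$, we get $\lambda_{n+1}=\lambda U/(V+\lambda)$. The kernel of $L_{n+1}$ is spanned by $A^{-1}q^\perp\perp Aq$, and $\|A^{-1}q^\perp\|^2=1/(V+\lambda)$. With $\tilde B_{n+1}=A^{-1}\tilde BA$,
\[
V_{n+1}=\frac{|\langle A^{-1}\tilde Bq^\perp,Aq\rangle|^2}{\|A^{-1}q^\perp\|^2\,\|Aq\|^2}=\frac{|u|^2\,(V+\lambda)}{U}=V+\lambda .
\]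
Finally $\operatorname{tr}\tilde B_n=d$ and $\det\tilde B_n=-uv$ do not depend on $n$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}\textup{(c)}]
If all $P_{-j}>0$, then $T$ is $k$-hyponormal for every $k$ by (a), hence subnormal by Bram--Halmos.

Conversely, let $T$ be subnormal. \emph{First claim: if $m\le0$, $T_m$ is defined and subnormal, and $P:=P_{m-1}>0$, then $T_{m-1}$ is subnormal.} Let $S=T_m$ and let $N=\begin{pmatrix}S&X\\0&Y\end{pmatrix}$ be a normal extension. Comparing $N^*N$ and $NN^*$ we find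
\begin{equation}\label{ext}
XX^*=[S^*,S]=P_{m-1}\oplus0,\qquad X^*S=YX^* .
\end{equation}
So $X^*$ vanishes on $\mathcal H_{m+1}\oplus\mathcal H_{m+2}\oplus\cdots$, and $W=X^*P^{-1/2}$, defined on $\mathbb C^2=\mathcal H_m$, is an isometry. Moreover $XW=P^{1/2}$, and
\[
YW=X^*SP^{-1/2}=X^*B_mP^{-1/2}=W\,P^{1/2}B_mP^{-1/2}=WB_{m-1}.
\]
Hence for $f\in\mathbb C^2$ we have $N(Wf)=W(B_{m-1}f)+A_{m-1}f$, with $A_{m-1}f\in\mathcal H_m$. So the space $W\mathbb C^2\oplus\mathcal H_m\oplus\mathcal H_{m+1}\oplus\cdots$ is invariant for $N$, and the restriction of $N$ to it is unitarily equivalent to $T_{m-1}$.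

Suppose now that the backward sequence stops: since $P_{-1}>0$, this means that for some $m\le-1$ we have $P_i>0$ for all $i\ge m$, but $P_{m-1}$ is not positive definite. By the first claim, applied repeatedly, $T_m$ is subnormal. So $P_{m-1}\ge0$, and $P_{m-1}$ is singular. Let $X$ be as in \eqref{ext} for $S=T_m$. Then $\ker[T_m^*,T_m]=\ker X^*$ is invariant for $T_m$; looking at the component in $\mathcal H_m$ we see that $\ker P_{m-1}$ is invariant for $B_m$. So there are a unit vector $q$ and $a\in\mathbb C$ with $P_{m-1}q=0$ and $B_mq=aq$. For this $a$ we have $\tilde B_mq=0$ and $L_mq=(P_{m-1}-\tilde B_m^*\tilde B_m)q=0$.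

If $L_m=0$, then $P_m=\tilde B_m\tilde B_m^*$ is singular, a contradiction. If $L_m\ne0$, then $\operatorname{adj}L_m$ is a multiple of $qq^*$, and \eqref{Qderiv} gives $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$. Lemma~\ref{lem:form} applies to the chain over $\{m,m+1,\dots\}$, with $V_m=\|\tilde B_mq\|^2=0$. From $\det P_m=U_m\lambda_m>0$ we get $\lambda_m>0$; so $V_{m+1}=\lambda_m>0$, while $U_{m+1}V_{m+1}=U_mV_m=0$. Hence $U_{m+1}=0$ and $\det P_{m+1}=0$, a contradiction.
\end{proof}

\section{Class (I)}\label{sec:I}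

We now study models for which $Q$ is singular at some $(a,\bar a)$. The normal form of Lemma~\ref{lem:form} turns the chain into a one-dimensional M\"obius recursion, as in Section~\ref{sec:counter}. Which side of its fixed points the chain lies on decides subnormality.

Let a chain over $I$ satisfy the hypothesis of Lemma~\ref{lem:form}, with $L_n\ne0$ for $n\in I$. The numbers
\[
D^2:=U_nV_n\ (D\ge0),\qquad\theta:=t-|d|^2=U_n+V_n+\lambda_n
\]
do not depend on $n$. If $D>0$, then for $n\in I$
\begin{equation}\label{I1}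
\lambda_n=\theta-V_n-\frac{D^2}{V_n},\qquad \det P_{n-1}=V_n(\theta-V_n),\qquad \det P_n=U_n(\theta-U_n),\quad U_n=\frac{D^2}{V_n},
\end{equation}
and for $n,n+1\in I$
\begin{equation}\label{I2}
V_{n+1}=\theta-\frac{D^2}{V_n},\qquad V_{n+1}-V_n=\lambda_n .
\end{equation}
If $\theta\ge2D>0$, let $0<V_-\le V_+$ be the roots of $V^2-\theta V+D^2$, the fixed points of \eqref{I2}; so $V_-+V_+=\theta$ and $V_-V_+=D^2$.

\begin{proposition}\label{prop:lambda}
Let $T$ be a model, and suppose that $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$ and $L_0\ne0$. Then $D>0$. If $\lambda_0>0$, then $T$ is subnormal. If $\lambda_0<0$, then $T$ is not subnormal, $\theta\ge2D$ and $V_0>V_+$.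
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:form}(i), $L_n\neq 0$ for all $n\ge0$ and for all indices of any backward extension. For $n\ge0$, $\det P_n=U_n(V_n+\lambda_n)>0$ with $U_n\ge0$ gives $U_n>0$ and $V_{n+1}=V_n+\lambda_n>0$. So $D^2=U_1V_1>0$, and therefore $U_n,V_n>0$ for all indices. By Lemma~\ref{lem:form}(iii) all $\lambda_n$ have the same sign.

Let $\lambda_0>0$. By \eqref{I1}, $\theta>2D$ and $V_0\in(V_-,V_+)$. Suppose that the chain extends down to $m\le0$ and $V_m\in(V_-,V_+)$. Since $V_+<V_-+V_+=\theta$, $\det P_{m-1}=V_m(\theta-V_m)>0$, so $P_{m-1}>0$ by \eqref{detpos}, and the chain extends to $m-1$. By \eqref{I2}, $V_{m-1}=D^2/(\theta-V_m)$; the map $V\mapsto D^2/(\theta-V)$ is increasing on $(-\infty,\theta)$ and fixes $V_\pm$, so $V_{m-1}\in(V_-,V_+)$. By induction all $P_m>0$, and $T$ is subnormal by Theorem~\ref{thm:B}(c).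

Let $\lambda_0<0$. Then $(V_n)_{n\ge0}$ is positive and strictly decreasing. Its limit $V_\infty\ge0$ satisfies $V_\infty^2=\theta V_\infty-D^2$; so $V_\infty>0$ is a root and $\theta=V_\infty+D^2/V_\infty\ge2D$. Since $V_0+D^2/V_0>\theta$, $V_0\notin[V_-,V_+]$; as $V_0>V_\infty\ge V_-$, we get $V_0>V_+$. If $T$ were subnormal, all $P_m$ would be positive definite, hence $0<V_m<\theta$ for all $m\le0$ by \eqref{I1}. As $\lambda_m<0$, $V_m$ would increase as $m\to-\infty$, to a limit $\ge V_0>V_+$ that is a fixed point of \eqref{I2}. There is no such fixed point.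
\end{proof}

\begin{proposition}\label{prop:I}
If a model satisfies \textup{(I)}, then it is not subnormal, $|v|>|u|>0$, $\kappa<|u|^2$ and $\kappa\le(|v|-|u|)^2$. Conversely, all $a,u,v,d$ and $\kappa>0$ with these restrictions give a model.
\end{proposition}

\begin{proof}
Let (I) hold. Then $L_0=C-\tilde B_0^*\tilde B_0=-\kappa\begin{pmatrix}0&0\\0&1\end{pmatrix}$ and $\operatorname{adj}L_0=-\kappa\begin{pmatrix}1&0\\0&0\end{pmatrix}$. Since the $(1,1)$ entry of $\tilde B_0$ is $0$, \eqref{Qderiv} gives $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$. Here $\lambda_0=-\kappa<0$, so $T$ is not subnormal by Proposition~\ref{prop:lambda}. Now $\theta=|u|^2+|v|^2-\kappa\ge2D=2|u||v|$ says $\kappa\le(|v|-|u|)^2$; $V_0>V_+\ge D>0$ says $|v|>|u|>0$; and $\det P_{-1}=V_0(U_0-\kappa)>0$ says $\kappa<|u|^2$.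

Conversely, let such numbers be given, define $B_0$ and $C=P_{-1}$ as in (I), put $P_0=C+[B_0,B_0^*]$, and consider the chain over $\{0\}$. As before $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$ and $\lambda_0=-\kappa$. We have $D=|u||v|>0$, and $\theta=|u|^2+|v|^2-\kappa$ satisfies $\theta\ge2D$. Since $\lambda_0<0$, \eqref{I1} gives $V_0\notin[V_-,V_+]$, and $V_0>D\ge V_-$; so $V_0>V_+$. Moreover $\det C=V_0(U_0-\kappa)>0$ and $t=\theta+|d|^2>0$, so $C>0$. Suppose that the chain extends over $\{0,\dots,n\}$ with $V_n>V_+$. Then $\theta-U_n=\theta-D^2/V_n>\theta-D^2/V_+=V_+>0$, so $\det P_n=U_n(\theta-U_n)>0$ and $P_n>0$. The chain extends to $n+1$, and $V_{n+1}=\theta-D^2/V_n>V_+$. By induction we obtain a chain over $\{0,1,\dots\}$, which is a model by Proposition~\ref{prop:chain}.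
\end{proof}

The model of Section~\ref{sec:counter} is of this type with $a=d=0$, $u=\frac23$, $v=\frac32$ and $\kappa=\frac49-\frac14=\frac7{36}$; there $D=1$, $\theta=\frac52$, $V_n=1/r_n$, $V_-=\frac12$ and $V_+=2$.

\section{Reduction to two scalars}\label{sec:scalars}

For the classification we need all chains, not only those in the normal form above. By \eqref{detpos} and Theorem~\ref{thm:B}(c), subnormality is decided by the determinants $\Delta_n$ alone. We show that these can be followed together with one more number $s_n$, which measures how far $B_n$ is from being normal, and that $(s_n,\Delta_n)$ stays on a fixed curve.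

\subsection{Normalization}
If $(P_n,B_n)$ is a chain, so is $(P_n,e^{i\varphi}(B_n-b))$ for $\varphi\in\mathbb R$, $b\in\mathbb C$; for a model, the new operator is unitarily equivalent to $e^{i\varphi}(T-b)$, by the block diagonal unitary with entries $e^{in\varphi}$. Subnormality is unaffected, and so are the conditions (I) and (II): the numbers $a,c_1,c_2$ are replaced by $e^{i\varphi}(a-b)$ and $e^{i\varphi}(c_i-b)$, the entries $u,v,d$ are multiplied by $e^{i\varphi}$, and $Q(z,w)$ becomes $Q(e^{-i\varphi}z+b,\,e^{i\varphi}w+\bar b)$. So we assume from now on that $\operatorname{tr}B_n=0$. Then $B_n^2=\delta$ with a scalar $\delta$ that does not depend on $n$, and by a choice of $\varphi$ we arrange $\delta\ge0$. We also assume $t>0$, as holds for models.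

Let $\sigma=(\sigma_1,\sigma_2,\sigma_3)$ be the Pauli matrices. For $\xi,\xi'\in\mathbb C^3$, with the bilinear product $\xi\cdot\xi'$, and scalars $r$,
\begin{gather*}
(\xi\cdot\sigma)(\xi'\cdot\sigma)=\xi\cdot\xi'+i(\xi\times\xi')\cdot\sigma,\qquad (\xi\cdot\sigma)^*=\bar\xi\cdot\sigma,\\
\operatorname{tr}(\xi\cdot\sigma)=0,\qquad \det(r+\xi\cdot\sigma)=r^2-\xi\cdot\xi,\qquad \operatorname{adj}(r+\xi\cdot\sigma)=r-\xi\cdot\sigma.
\end{gather*}
Write
\[
P_n=\tfrac t2+p_n\cdot\sigma,\quad p_n\in\mathbb R^3,\qquad B_n=b_n\cdot\sigma,\quad b_n=x_n+iy_n,\quad x_n,y_n\in\mathbb R^3 .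
\]
Then $b_n\cdot b_n=\delta$ means $x_n\perp y_n$ and $|x_n|^2-|y_n|^2=\delta$. Put
\[
s_n=|y_n|^2\ge0,\qquad \nu_n=x_n\times y_n,\qquad |\nu_n|^2=J(s_n),\qquad J(s):=s(s+\delta).
\]
Since $b_n\times\bar b_n=-2i\,\nu_n$ and $|b_n|^2=2s_n+\delta$,
\begin{equation}\label{BB}
B_nB_n^*=2s_n+\delta+2\nu_n\cdot\sigma,\qquad B_n^*B_n=2s_n+\delta-2\nu_n\cdot\sigma,\qquad p_n=p_{n-1}+4\nu_n .
\end{equation}
In particular $B_n$ is normal iff $\nu_n=0$ iff $s_n=0$.

\subsection{Conserved quantities}
Besides $t$ and $\delta$, the complex number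
\begin{equation}\label{alphabeta}
\alpha+i\beta:=\tfrac12\operatorname{tr}(P_nB_n)=p_n\cdot b_n=p_{n-1}\cdot b_n\qquad(\alpha,\beta\in\mathbb R)
\end{equation}
is conserved: $\operatorname{tr}(P_nB_n)=\operatorname{tr}(P_{n-1}B_n)$ because $\operatorname{tr}([B_n,B_n^*]B_n)=0$, and $\operatorname{tr}(P_nB_{n+1})=\operatorname{tr}(P_nB_n)$ by \eqref{E1}. Separating real and imaginary parts, $p_n\cdot x_n=\alpha$ and $p_n\cdot y_n=\beta$. The last conserved number is
\[
\omega:=Q(0,0)-\delta^2+t\delta .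
\]
Expand $Q(z,w)=\det(P_n-(B_n-z)(B_n^*-w))$ by $\det(X-Y)=\det X-\operatorname{tr}(\operatorname{adj}(X)Y)+\det Y$. Here $\det(B_n-z)=z^2-\delta$, $\det(B_n^*-w)=w^2-\delta$, $\operatorname{adj}P_n=\frac t2-p_n\cdot\sigma$, and
\begin{gather*}
\operatorname{tr}(\operatorname{adj}(P_n)B_n)=-2(\alpha+i\beta),\qquad \operatorname{tr}(\operatorname{adj}(P_n)B_n^*)=-2(\alpha-i\beta),\\
\operatorname{tr}(\operatorname{adj}(P_n)B_nB_n^*)=t(2s_n+\delta)-4p_n\cdot\nu_n .
\end{gather*}
Hence
\begin{equation}\label{Qexp}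
Q(z,w)=(z^2-\delta)(w^2-\delta)-tzw-2(\alpha-i\beta)z-2(\alpha+i\beta)w+\omega-t\delta,
\end{equation}
with $\omega-t\delta=\Delta_n-t(2s_n+\delta)+4p_n\cdot\nu_n$. Doing the same with the second expression for $Q$ in Lemma~\ref{lem:Q}, we obtain
\begin{equation}\label{Deltas}
\Delta_n=\omega+2ts_n-4p_n\cdot\nu_n,\qquad\Delta_{n-1}=\omega+2ts_n+4p_{n-1}\cdot\nu_n .
\end{equation}
The number $\mu_n:=\frac12(p_n+p_{n-1})\cdot\nu_n$ makes this symmetric: $p_n\cdot\nu_n=\mu_n+2J(s_n)$ and $p_{n-1}\cdot\nu_n=\mu_n-2J(s_n)$, so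
\begin{equation}\label{Dm}
\Delta_n=M(s_n)-4\mu_n,\qquad \Delta_{n-1}=M(s_n)+4\mu_n,\qquad M(s):=\omega+2ts-8J(s).
\end{equation}

\subsection{The curve}
Put
\[
c=\omega-\tfrac{t^2}4,\qquad g=\tfrac t4-\delta,\qquad h=\tfrac t2(\omega-t\delta)+2(\alpha^2+\beta^2).
\]

\begin{proposition}\label{prop:curve}
For every index $n\in I$ of a chain,
\begin{equation}\label{R}
\mu_n^2=R(s_n),\qquad R(s):=4J(s)^2-J(s)(2ts+c)-\alpha^2s-\beta^2(s+\delta).
\end{equation}
Equivalently, $\Delta_n$ and $\Delta_{n-1}$ are the two zeros, with multiplicity, of $\mathcal F(s_n,\cdot)$, where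
\begin{align}
\mathcal F(s,\Delta)&:=(\Delta-M(s))^2-16R(s)\notag\\
&\phantom{:}=16\Delta s^2+(8h-16g\Delta)s+(\Delta-\omega)^2+16\beta^2\delta .\label{F}
\end{align}
\end{proposition}

\begin{proof}
Omit the index $n$. Expanding $p$ in the orthogonal vectors $x,y,\nu$, whose squared lengths are $s+\delta$, $s$ and $J=s(s+\delta)$, gives
\[
J|p|^2=\alpha^2s+\beta^2(s+\delta)+(p\cdot\nu)^2 .
\]
This also holds if $s=0$: then $y=\nu=0$ and $\beta=p\cdot y=0$, so both sides vanish. Insert $|p|^2=\frac{t^2}4-\Delta=\frac{t^2}4-M+4\mu$ and $p\cdot\nu=\mu+2J$; the terms $4\mu J$ cancel, and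
\[
\mu^2=J\big(\tfrac{t^2}4-M\big)-4J^2-\alpha^2s-\beta^2(s+\delta)=R(s).
\]
The statement about $\Delta_n,\Delta_{n-1}$ is now \eqref{Dm}. For \eqref{F}, note $\omega-c=\frac{t^2}4$ and compute
\begin{align*}
M^2-16R&=(\omega+2ts)^2-16J(\omega+2ts)+16J(2ts+c)+16\alpha^2s+16\beta^2(s+\delta)\\
&=(\omega+2ts)^2-4t^2s(s+\delta)+16\alpha^2s+16\beta^2(s+\delta)\\
&=\omega^2+16\beta^2\delta+\big(4t(\omega-t\delta)+16(\alpha^2+\beta^2)\big)s=\omega^2+16\beta^2\delta+8hs,\\
-2\Delta M&=-2\omega\Delta-4t\Delta s+16\Delta s(s+\delta)=-2\omega\Delta-16g\Delta s+16\Delta s^2 .\qedhere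
\end{align*}
\end{proof}

Note that $R$ is a quartic with leading coefficient $4$ and
\begin{equation}\label{Rzero}
R(0)=-\beta^2\delta\le0,\qquad R'(0)=-\delta c-\alpha^2-\beta^2 .
\end{equation}

\subsection{The recursion}

\begin{proposition}\label{prop:rec}
For indices of a chain,
\begin{equation}\label{rec}
s_n+s_{n+1}=g-\frac h{2\Delta_n}\quad(n,n+1\in I),\qquad\Delta_{n-1}+\Delta_n=2M(s_n)\quad(n\in I).
\end{equation}
So, for $n,n+1\in I$, $s_n$ and $s_{n+1}$ are the two zeros, with multiplicity, of $\mathcal F(\cdot,\Delta_n)$.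
\end{proposition}

\begin{proof}
The second relation is \eqref{Dm}. For the first, write $P=P_n$, $B=B_n$, $s=s_n$, $\Delta=\Delta_n$. Since $B_{n+1}B_{n+1}^*=P^{-1/2}BPB^*P^{-1/2}$ and $\Delta P^{-1}=\operatorname{adj}P=t-P$,
\[
2\Delta(2s_{n+1}+\delta)=\Delta\operatorname{tr}(P^{-1}BPB^*)=t\operatorname{tr}(PB^*B)-\operatorname{tr}(PBPB^*).
\]
By \eqref{BB} and \eqref{Deltas}, $\operatorname{tr}(PB^*B)=t(2s+\delta)-4p_n\cdot\nu_n=\Delta-\omega+t\delta$. Moreover $BP+PB=tB+2(\alpha+i\beta)$, so $BP=\operatorname{adj}(P)B+2(\alpha+i\beta)$ and $PBP=\Delta B+2(\alpha+i\beta)P$. Hence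
\[
\operatorname{tr}(PBPB^*)=2\Delta(2s+\delta)+4(\alpha^2+\beta^2).
\]
Altogether $2\Delta(2s+2s_{n+1}+2\delta)=t(\Delta-\omega+t\delta)-4(\alpha^2+\beta^2)=t\Delta-2h$, which is the first relation. By \eqref{F} its right side is the sum of the zeros of the quadratic $\mathcal F(\cdot,\Delta_n)$, and $s_n$ is one of them by Proposition~\ref{prop:curve}.
\end{proof}

So a chain is a walk on the curve $\mathcal F=0$, alternately exchanging the two $\Delta$-values over a given $s$ and the two $s$-values over a given $\Delta$. A first consequence is that a turning point produces a mirror image.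

\begin{lemma}[Reflection]\label{lem:reflect}
If, for a model $T$, $\Delta_{n-1}=\Delta_n$ (equivalently $\mu_n=0$) for some $n\ge0$, in particular if $s_n=0$, then $T$ is subnormal.
\end{lemma}

\begin{proof}
If $s_n=0$, then $\nu_n=0$, so $\mu_n=0$. We show by induction on $i\ge0$ that the chain extends down to $n-i$ and that $s_{n-i}=s_{n+i}$ and $\Delta_{n-1-i}=\Delta_{n+i}$. For $i=0$ this is the assumption. If it holds for $i$, then $\Delta_{n-1-i}=\Delta_{n+i}>0$, so $P_{n-1-i}>0$ by \eqref{detpos} and the chain contains the index $n-1-i$. By \eqref{rec}, $s_{n-i-1}+s_{n-i}=s_{n+i}+s_{n+i+1}$, so $s_{n-i-1}=s_{n+i+1}$; and $\Delta_{n-i-2}=2M(s_{n-i-1})-\Delta_{n-i-1}=2M(s_{n+i+1})-\Delta_{n+i}=\Delta_{n+i+1}$. So all $P_m>0$, and Theorem~\ref{thm:B}(c) applies.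
\end{proof}

Consequently, for a \emph{non-subnormal} model,
\begin{equation}\label{pos}
s_n>0\quad\text{and}\quad R(s_n)=\mu_n^2>0\qquad\text{for all }n\ge0 .
\end{equation}

It remains to prove the following; together with Proposition~\ref{prop:I} and Example~\ref{ex:II} it gives Theorem~\ref{thm:C}.
\begin{itemize}
\item If $T$ is non-subnormal and $R$ has a multiple root in $(0,\infty)$, then (I) holds (Section~\ref{sec:case1}).
\item If $T$ is non-subnormal and $R$ has a multiple root at $0$, then (II) holds; and (II) implies that $T$ is not subnormal (Section~\ref{sec:case2}).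
\item If $R$ has no multiple root in $[0,\infty)$, then $T$ is subnormal (Section~\ref{sec:case3}).
\end{itemize}
Roughly, the reason for this division is the following. If $R$ has no multiple root, the walk is a translation on an elliptic curve. We shall see that on the bounded oval forward and backward walks are trapped alike, while on the branch through infinity even the forward walk must leave the region $s>0$. A difference between forward and backward requires fixed points that attract in one direction and repel in the other, hence a degenerate curve.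

\section{A multiple root of $R$ in $(0,\infty)$}\label{sec:case1}

\begin{proposition}
Let $T$ be a non-subnormal model for which $R$ has a multiple root $s^\circ>0$. Then \textup{(I)} holds.
\end{proposition}

\begin{proof}
We construct a point $(a,\bar a)$ at which $Q$ is singular, by finding a pair $(P^\circ,B^\circ)$ with the same polynomial $Q$ and with $P^\circ=(B^\circ-a)(B^\circ-a)^*$. Then the results of Section~\ref{sec:I} apply.

Since $J(s^\circ)>0$, the function
\[
G(s)=\frac{R(s)}{J(s)}=4J(s)-2ts-c-\frac{\alpha^2}{s+\delta}-\frac{\beta^2}s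
\]
satisfies $G(s^\circ)=G'(s^\circ)=0$. Put $a=-\dfrac{\alpha}{2(s^\circ+\delta)}-\dfrac{i\beta}{2s^\circ}$. Then $G'(s^\circ)=4(2s^\circ+\delta)-2t+4|a|^2$, so
\begin{equation}\label{tcirc}
\tfrac t2=2s^\circ+\delta+|a|^2 .
\end{equation}
Let $\epsilon_1,\epsilon_2$ be the first two standard unit vectors of $\mathbb R^3$ and
\[
x^\circ=\sqrt{s^\circ+\delta}\,\epsilon_1,\quad y^\circ=\sqrt{s^\circ}\,\epsilon_2,\quad \nu^\circ=x^\circ\times y^\circ,\quad B^\circ=(x^\circ+iy^\circ)\cdot\sigma,\quad P^\circ=(B^\circ-a)(B^\circ-a)^* .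
\]
So $\operatorname{tr}B^\circ=0$ and $(B^\circ)^2=|x^\circ|^2-|y^\circ|^2=\delta$. Expanding, with $\bar aB^\circ+aB^{\circ*}=2\big(\operatorname{Re}(a)x^\circ+\operatorname{Im}(a)y^\circ\big)\cdot\sigma$ and \eqref{tcirc}, we get $P^\circ=\frac t2+p^\circ\cdot\sigma$ with
\[
p^\circ=2\nu^\circ+\frac{\alpha}{|x^\circ|^2}\,x^\circ+\frac{\beta}{|y^\circ|^2}\,y^\circ .
\]
So $\operatorname{tr}P^\circ=t$, $p^\circ\cdot(x^\circ+iy^\circ)=\alpha+i\beta$ and $p^\circ\cdot\nu^\circ=2J$, where $J=J(s^\circ)$. Also $J|p^\circ|^2=\alpha^2s^\circ+\beta^2(s^\circ+\delta)+4J^2=8J^2-J(2ts^\circ+c)$, because $R(s^\circ)=0$. Hence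
\[
\det P^\circ-t(2s^\circ+\delta)+4p^\circ\cdot\nu^\circ=\tfrac{t^2}4-(8J-2ts^\circ-c)-2ts^\circ-t\delta+8J=\tfrac{t^2}4+c-t\delta=\omega-t\delta .
\]
Thus all data entering the expansion \eqref{Qexp} agree for $(P^\circ,B^\circ)$ and for the chain, so
\[
Q(z,w)=\det\big(P^\circ-(B^\circ-z)(B^{\circ*}-w)\big).
\]
This matrix vanishes at $(z,w)=(a,\bar a)$, so its determinant vanishes there to second order: $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$.

If $L_0=0$, then $P_0=\tilde B_0\tilde B_0^*$ and $P_{-1}=\tilde B_0^*\tilde B_0$ have equal determinants, and $T$ is subnormal by Lemma~\ref{lem:reflect}, a contradiction. So $L_0\ne0$. By Proposition~\ref{prop:lambda}, $\lambda_0>0$ is impossible, so $\lambda_0<0$. Since $C=\tilde B_0^*\tilde B_0+L_0$, the form in Lemma~\ref{lem:form}(ii) is (I) with $\kappa=-\lambda_0$.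
\end{proof}

\section{A multiple root of $R$ at $0$, and class (II)}\label{sec:case2}

The condition $R(0)=R'(0)=0$ means, by \eqref{Rzero}, $\beta^2\delta=0$ and $\delta c+\alpha^2+\beta^2=0$. Then $h=\frac t2(\omega-t\delta)-2\delta(\omega-\frac{t^2}4)=2g\omega$, and \eqref{F} becomes
\begin{equation}\label{F0}
\mathcal F(s,\Delta)=16\Delta s^2-16g\,\varepsilon s+\varepsilon^2,\qquad\varepsilon:=\Delta-\omega .
\end{equation}
This curve is singular at $(0,\omega)$, so it is natural to use the slopes $\varepsilon/s$. Put $\eta=\omega/16$ and, if $s_n>0$,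
\[
Y_n=\frac{\Delta_n-\omega}{16s_n},\qquad Y_n^-=\frac{\Delta_{n-1}-\omega}{16s_n}.
\]

\begin{lemma}\label{lem:Y}
Let $R(0)=R'(0)=0$.
\begin{enumerate}
\item[(a)] If $s_n>0$, then $\Delta_n=16Y_n(g-Y_n)$ and $\Delta_{n-1}=16Y_n^-(g-Y_n^-)$.
\item[(b)] If $s_n>0$, then $Y_nY_n^-=\eta$ and $Y_ns_n=gY_n-Y_n^2-\eta$.
\item[(c)] If $n,n+1\in I$ and $s_n,s_{n+1}>0$, then $Y_n+Y_{n+1}^-=g$, hence $Y_{n+1}(g-Y_n)=\eta$.
\item[(d)] If $n,n+1\in I$, then $s_ns_{n+1}=(\Delta_n-\omega)^2/(16\Delta_n)$.
\end{enumerate}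
\end{lemma}

\begin{proof}
(a) Insert $\varepsilon=16s_nY$ in $\mathcal F(s_n,\Delta)=0$ and divide by $16s_n^2$: $\Delta-16gY+16Y^2=0$.

(b) Insert also $\Delta=\omega+16s_nY$: $\mathcal F(s_n,\omega+16s_nY)=256s_n^2\big(Y^2-(g-s_n)Y+\eta\big)$. By Proposition~\ref{prop:curve} its roots are $Y_n$ and $Y_n^-$.

(d) By Proposition~\ref{prop:rec} this is the product of the roots of \eqref{F0} in $s$, for $\Delta=\Delta_n$.

(c) Let $\varepsilon=\Delta_n-\omega$; it is not zero by (d). The roots $s_n,s_{n+1}$ of $\mathcal F(\cdot,\Delta_n)$ are nonzero, and $s=\varepsilon/(16Y)$ turns $\mathcal F(s,\Delta_n)=0$ into $Y^2-gY+\Delta_n/16=0$, with roots $\varepsilon/(16s_n)=Y_n$ and $\varepsilon/(16s_{n+1})=Y_{n+1}^-$. The sum of the roots is $g$. Multiply $Y_{n+1}^-=g-Y_n$ by $Y_{n+1}$ and use (b).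
\end{proof}

If $g<0$ we write $\gamma=-g>0$ and $Z_n=-Y_n$. Then the lemma reads
\begin{equation}\label{Z}
\Delta_n=16Z_n(\gamma-Z_n),\qquad Z_ns_n=Z_n^2-\gamma Z_n+\eta,\qquad Z_{n+1}(\gamma-Z_n)=\eta,
\end{equation}
the first two relations if $s_n>0$, the third if $n,n+1\in I$ and $s_n,s_{n+1}>0$. In the latter case, if $Z_n\ne\gamma$,
\begin{equation}\label{Zinc}
Z_{n+1}-Z_n=\frac{Z_n^2-\gamma Z_n+\eta}{\gamma-Z_n}=\frac{Z_ns_n}{\gamma-Z_n}.
\end{equation}

\begin{proposition}
Let $T$ be a non-subnormal model with $R(0)=R'(0)=0$. Then \textup{(II)} holds.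
\end{proposition}

\begin{proof}
By \eqref{pos}, $s_n>0$ for $n\ge0$. If $g=0$, then $\Delta_0=-16Y_0^2\le0$, which is impossible.

\emph{Let $g>0$.} For $n\ge0$, $\Delta_n>0$ and (a) give $0<Y_n<g$, and (c) gives $\eta>0$. By (b), $gY_0-Y_0^2-\eta=Y_0s_0>0$, so $Y_0\in(Y_-,Y_+)$, where $0<Y_-<Y_+<g$ are the roots of $Y^2-gY+\eta$. Suppose that the chain extends down to $m\le0$, $s_m>0$ and $Y_m\in(Y_-,Y_+)$. Then $Y_m^-=\eta/Y_m\in(Y_-,Y_+)$, because $Y_-Y_+=\eta$. So $\Delta_{m-1}>0$ by (a), $P_{m-1}>0$, and the chain extends to $m-1$. Here $\Delta_{m-1}-\omega=16s_mY_m^-\ne0$, so $s_{m-1}>0$ by (d). By (c), $Y_{m-1}=g-Y_m^-\in(Y_-,Y_+)$, because $Y_-+Y_+=g$. Inductively all $P_m>0$, so $T$ is subnormal, a contradiction.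

\emph{So $g<0$.} Since $\Delta_n>0$, \eqref{Z} gives $Z_n\in(0,\gamma)$ for $n\ge0$ and $\eta>0$. By \eqref{Zinc}, $(Z_n)_{n\ge 0}$ increases; its limit is a root of $Z^2-\gamma Z+\eta$, and therefore $\gamma\ge2\sqrt\eta$. Since $\delta=\frac t4+\gamma>0$, we have $\beta=0$ and $\alpha^2=-\delta c$. The numbers $\frac t2\pm\frac{\alpha}{\sqrt\delta}$ have sum $t>0$ and product $\frac{t^2}4+c=\omega=16\eta>0$; so they are $\rho_1^2$ and $\rho_2^2$ with $\rho_i>0$. Comparing coefficients with \eqref{Qexp}, we have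
\begin{equation}\label{Qprod}
Q(z,w)=\big((z-\sqrt\delta)(w-\sqrt\delta)-\rho_1^2\big)\big((z+\sqrt\delta)(w+\sqrt\delta)-\rho_2^2\big):
\end{equation}
the coefficient of $zw$ is $-(\rho_1^2+\rho_2^2)=-t$, those of $z$ and $w$ are $-\sqrt\delta(\rho_1^2-\rho_2^2)=-2\alpha$, the constant term is $\delta^2-t\delta+\omega$, and the remaining terms are those of $(z^2-\delta)(w^2-\delta)$. The eigenvalues of $B_0$ are $\pm\sqrt\delta$. Finally $\sqrt\eta=\frac14\rho_1\rho_2$, so $\gamma=\delta-\frac t4\ge2\sqrt\eta$ says $4\delta\ge(\rho_1+\rho_2)^2$, that is, $|c_1-c_2|=2\sqrt\delta\ge\rho_1+\rho_2$. Since $s_0>0$, $B_0$ is not normal.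
\end{proof}

\begin{proposition}\label{prop:II}
A model that satisfies \textup{(II)} is not subnormal.
\end{proposition}

\begin{proof}
We may take $c_1=\sqrt\delta$, $c_2=-\sqrt\delta$; here $\delta>0$ since $c_1\neq c_2$. Then \eqref{Qprod} holds, and comparison with \eqref{Qexp} gives
\[
t=\rho_1^2+\rho_2^2,\quad\beta=0,\quad\alpha=\tfrac{\sqrt\delta}2(\rho_1^2-\rho_2^2),\quad\omega=\rho_1^2\rho_2^2>0,\quad c=\omega-\tfrac{t^2}4=-\tfrac14(\rho_1^2-\rho_2^2)^2 .
\]
So $\delta c+\alpha^2=0$ and $R(0)=R'(0)=0$. The condition $4\delta\ge(\rho_1+\rho_2)^2$ gives $g=\frac t4-\delta\le-\frac12\rho_1\rho_2<0$.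

If $s_m=0$ for an index $m$ of the (extended) chain, then $\mathcal F(0,\Delta)=(\Delta-\omega)^2$ shows $\Delta_m=\Delta_{m-1}=\omega$. Since $\mathcal F(\cdot,\omega)=16\omega s^2$ has only the root $0$, it follows that $s_{m+1}=0$, and $s_{m-1}=0$ if $m-1$ belongs to the chain. Hence $s$ would vanish at all indices of the chain. But $s_0>0$, because $B_0$ is not normal. So $s_m>0$ for all indices $m$ of the chain.

Suppose that $T$ is subnormal. Then the chain extends over $\mathbb Z$ with all $\Delta_n>0$, and \eqref{Z}, \eqref{Zinc} hold for all $n\in\mathbb Z$ with $Z_n\in(0,\gamma)$. So $(Z_n)_{n\in\mathbb Z}$ is strictly increasing. Its limits at $\mp\infty$ are two different roots $Z_-<Z_+$ of $Z^2-\gamma Z+\eta$, and $Z_-<Z_0<Z_+$. Then $Z_0s_0=Z_0^2-\gamma Z_0+\eta<0$, a contradiction.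
\end{proof}

These proofs show what happens in class (II): $Z_n$ lies below the smaller root $Z_-$ and is attracted to it in the forward direction, while the backward map $Z\mapsto\gamma-\eta/Z$ drives it out of $(0,\gamma)$.

\begin{example}[A model of type (II) that is not of type (I)]\label{ex:II}
Let
\[
C=\begin{pmatrix}\frac32&0\\0&\frac12\end{pmatrix},\qquad B_0=\begin{pmatrix}0&\frac7{4\sqrt3}\\ \frac{3\sqrt3}4&0\end{pmatrix}.
\]
The squares of the entries of $B_0$ are $\frac{49}{48}$ and $\frac{81}{48}$, so $P_0=C+[B_0,B_0^*]=\mathrm{diag}(\frac32-\frac23,\frac12+\frac23)=\mathrm{diag}(\frac56,\frac76)$ and $\Delta_0=\frac{35}{36}$. Further, $t=2$, $\delta=\frac{21}{16}$, $\alpha=\beta=0$, and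
\[
Q(0,0)=\det(C-B_0^*B_0)=\Big(\frac32-\frac{81}{48}\Big)\Big(\frac12-\frac{49}{48}\Big)=\frac3{16}\cdot\frac{25}{48}=\frac{25}{256},
\]
\[
\omega=\frac{25}{256}-\frac{441}{256}+\frac{21}8=1,\qquad c=\omega-\frac{t^2}4=0 .
\]
So $R(0)=R'(0)=0$, $\gamma=\delta-\frac t4=\frac{13}{16}$ and $\eta=\frac1{16}$. By \eqref{Qexp}, with $\varrho=\sqrt\delta=\frac{\sqrt{21}}4$,
\[
Q(z,w)=\big((z-\varrho)(w-\varrho)-1\big)\big((z+\varrho)(w+\varrho)-1\big),
\]
and $|c_1-c_2|=2\varrho>2=\rho_1+\rho_2$. From $2(2s_0+\delta)=\operatorname{tr}B_0B_0^*=\frac{130}{48}$ we get $s_0=\frac1{48}$, so $B_0$ is not normal, and $Z_0=-(\Delta_0-1)/(16s_0)=\frac1{12}$. Let $Z_-<Z_+$ be the roots of $Z^2-\frac{13}{16}Z+\frac1{16}$; they lie in $(0,\gamma)$. Since $Z_0^2-\gamma Z_0+\eta=\frac1{576}>0$ and $Z_0<\frac\gamma2$, we have $0<Z_0<Z_-$.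

\emph{The forward chain exists.} Suppose that the chain extends over $\{0,\dots,n\}$ with $s_n>0$ and $Z_n\in(0,Z_-)$. By \eqref{Z}, $\Delta_n>0$, so $P_n>0$ and the chain extends to $n+1$. Since $\Delta_n-\omega=-16s_nZ_n\ne0$, Lemma~\ref{lem:Y}(d) gives $s_{n+1}>0$. By \eqref{Z}, $Z_{n+1}=\eta/(\gamma-Z_n)$, and the map $Z\mapsto\eta/(\gamma-Z)$ is positive and increasing on $(0,\gamma)$ and fixes $Z_-$; so $Z_{n+1}\in(0,Z_-)$. By induction and Proposition~\ref{prop:chain} we obtain a model. It satisfies (II).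

\emph{It does not satisfy (I).} As shown in the proof of Proposition~\ref{prop:I}, (I) implies $Q(a,\bar a)=\partial_zQ(a,\bar a)=0$ for some $a$. The first factor of $Q$ vanishes at $(a,\bar a)$ only if $|a-\varrho|=1$, and then its $z$-derivative $\bar a-\varrho$ is not zero; similarly the second factor, with $-\varrho$ for $\varrho$. So both factors would have to vanish at $(a,\bar a)$. But the circles $|z\mp\varrho|=1$ are disjoint, because $\varrho>1$.
\end{example}

\section{No multiple root of $R$ in $[0,\infty)$}\label{sec:case3}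

\begin{proposition}
If $R$ has no multiple root in $[0,\infty)$, then the model $T$ is subnormal.
\end{proposition}

\begin{proof}
Suppose that $T$ is not subnormal, so that \eqref{pos} holds. Since $R(0)\le0$ and $R\to+\infty$ at $\pm\infty$, $R$ has a largest real root $s^*\ge0$ and a smallest real root $s_*\le0$. The root $s^*$ is simple. If $s_*=s^*$, it would be the only real root, with $R>0$ on both sides, hence not simple. So $s_*<s^*$.

By \eqref{pos}, $s_n\ne s^*$ for all $n\ge0$. In Step 1 we exclude that some $s_n$ lies on the unbounded branch $s>s^*$; in Step 2 we exclude that all $s_n$ lie to the left of $s^*$.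

\medskip\noindent\textbf{Step 1: there is no $n\ge0$ with $s_n>s^*$.} The idea is to parametrize the branch through infinity by the time $u$ of a flow, in which the walk becomes a translation; a translation cannot stay in the region $s>0$.

\emph{The curve and the flow.} Over $s>s^*$ and over $s<s_*$ the real curve $\mu^2=R(s)$ has branches running to infinity, which join there. To see this, let $\hat R(w)=w^4R(1/w)$, so $\hat R(0)=4$, and let $\bar E$ be the set obtained by gluing the curves $\{\mu^2=R(s)\}$ and $\{\zeta^2=\hat R(w)\}$ in $\mathbb R^2$ through $w=1/s$, $\zeta=-\mu/s^2$. Consider the flows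
\[
s'=\mu,\quad\mu'=\tfrac12R'(s)\qquad\text{and}\qquad w'=\zeta,\quad\zeta'=\tfrac12\hat R'(w).
\]
They preserve $\mu^2-R(s)$ and $\zeta^2-\hat R(w)$, and they agree on the overlap: $w'=-s'/s^2=\zeta$ and
\[
\zeta'=-\frac{\mu'}{s^2}+\frac{2\mu^2}{s^3}=-\tfrac12w^2R'(1/w)+2w^3R(1/w)=\tfrac12\hat R'(w).
\]
Since $\bar E$ is the union of the compact pieces $|s|\le1$ and $|w|\le1$, and solutions starting in such a piece exist in its chart for a uniform time, every solution on $\bar E$ exists for all $u\in\mathbb R$. It is real analytic in the charts, and $w'=\zeta=\pm2$ where $w=0$; so $s(u),\mu(u)$ extend to meromorphic functions in a neighborhood of $\mathbb R$. If $(s(u),\mu(u))$ is a solution, so is $(s(-u),-\mu(-u))$.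

Let $\chi(u)=(s(u),\mu(u))$ be the solution with $\chi(0)=(s^*,0)$. By uniqueness, $\chi(-u)=(s(u),-\mu(u))$. Put
\[
\tau_1=\int_{s^*}^\infty\frac{ds}{\sqrt{R(s)}}<\infty,\qquad\tau_2=\int_{-\infty}^{s_*}\frac{ds}{\sqrt{R(s)}}\in(0,\infty];
\]
the first is finite because $s^*$ is simple and $\sqrt R\sim2s^2$. Since $R'(s^*)>0$, on $(0,\tau_1)$ we have $\mu=\sqrt R>0$ and $s$ increases from $s^*$ to $\infty$. At $u=\tau_1$ we have $w=0$ and $\zeta=-2$. So $w$ becomes negative, and on $(\tau_1,\tau_1+\tau_2)$ we again have $\mu=\sqrt R>0$, and $s$ increases from $-\infty$ toward $s_*$. If $\tau_2<\infty$, then $\chi(\tau_1+\tau_2)=(s_*,0)$, and $\chi$ is reflection symmetric about $u=\tau_1+\tau_2$ as well as about $u=0$; so $\chi$ has the period $\Lambda=2\tau_1+2\tau_2$. Since $s_*\le0$, we conclude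
\begin{equation}\label{arc}
\{u:0<s(u)<\infty\}\subset\bigcup_{j\in\mathbb Z}(j\Lambda-\tau_1,j\Lambda+\tau_1)\qquad\big(\text{or }\subset(-\tau_1,\tau_1)\text{ if }\tau_2=\infty\big).
\end{equation}
Every point of the curve with $s>s^*$ is $\chi(u)$ for some $u\in(-\tau_1,\tau_1)$.

\emph{The walk is a translation.} Let $\Delta(u)=M(s(u))-4\mu(u)$; then $\mathcal F(s(u),\Delta(u))=0$. We claim that, as meromorphic functions near $\mathbb R$,
\begin{equation}\label{sym}
\Delta(2\tau_1-u)=\Delta(u),\qquad s(u)+s(2\tau_1-u)=g-\frac h{2\Delta(u)} .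
\end{equation}
Near $\tau_1$ we have $w\sim-2(u-\tau_1)$, hence $s\sim-\frac1{2(u-\tau_1)}$, $\mu\sim2s^2$, $M(s)\sim-8s^2$ and $\Delta\sim-16s^2$. So $\Delta$ has a double pole at $\tau_1$, and there is a real analytic involution $u\mapsto\hat u$ near $\tau_1$, fixing $\tau_1$ and exchanging its two sides, with $\Delta(\hat u)=\Delta(u)$. For $u\ne\tau_1$ real and near $\tau_1$, $s(u)$ and $s(\hat u)$ have opposite signs. So they are the two different roots of the quadratic polynomial $\mathcal F(\cdot,\Delta(u))$, and $\partial_s\mathcal F$ takes opposite nonzero values at them. Differentiate $\mathcal F(s(u),\Delta(u))=0$; since $\partial_\Delta\mathcal F=2(\Delta-M)=-8\mu$, $s'=\mu$, and $\mu\ne0$ near $\tau_1$, we get $\Delta'(u)=\frac18\partial_s\mathcal F$. Hence $\Delta'(\hat u)=-\Delta'(u)\ne0$. On the other hand, $\Delta(\hat u)=\Delta(u)$ gives $\Delta'(\hat u)\,\frac{d\hat u}{du}=\Delta'(u)$. So $\frac{d\hat u}{du}=-1$, $\hat u=2\tau_1-u$. This and the sum of the roots from \eqref{F}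 prove \eqref{sym} near $\tau_1$, hence everywhere by the identity theorem.

Let $n\ge0$ and $(s_n,\mu_n)=\chi(u_n)$. By \eqref{Dm}, $\Delta(u_n)=\Delta_n>0$. Comparing \eqref{sym} with \eqref{rec}, $s(2\tau_1-u_n)=s_{n+1}$ and $\Delta(2\tau_1-u_n)=\Delta_n=M(s_{n+1})+4\mu_{n+1}$, so $\mu(2\tau_1-u_n)=-\mu_{n+1}$. Hence $\chi(2\tau_1-u_n)=(s_{n+1},-\mu_{n+1})$, that is,
\[
(s_{n+1},\mu_{n+1})=\chi(u_n-2\tau_1).
\]

\emph{Contradiction.} Suppose $s_n>s^*$ for some $n\ge0$. Then $(s_n,\mu_n)=\chi(u_n)$ with $u_n\in(-\tau_1,\tau_1)$, and $(s_{n+j},\mu_{n+j})=\chi(u_n-2j\tau_1)$ for all $j\ge0$, with $0<s_{n+j}<\infty$. If $\tau_2=\infty$, then $u_n-2\tau_1<-\tau_1$ contradicts \eqref{arc}. Let $\tau_2<\infty$. Modulo $\Lambda$, a step is the translation by $-2\tau_1\equiv2\tau_2$, and the points not covered in \eqref{arc} form a closed arc of length $2\tau_2$, over which a step of length $2\tau_2$ cannot jump. In detail: let $v_j\in(-\tau_1,\tau_1)$ be the representative of $u_n-2j\tau_1$ modulo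 $\Lambda$ given by \eqref{arc}. Then $v_{j+1}=v_j-2\tau_1+i\Lambda$ for an integer $i$. Since $v_j-2\tau_1<-\tau_1$, $i\ge1$; and $i\ge2$ would give $v_{j+1}\ge v_j+2\tau_2+\Lambda>\tau_1$. So $i=1$ and $v_{j+1}=v_j+2\tau_2$ for all $j\ge 0$, contradicting boundedness.

\medskip\noindent\textbf{Step 2: it is impossible that $s_n<s^*$ for all $n\ge0$.} Suppose that it holds. The idea is that then the walk moves on a bounded oval, which the recursion maps to itself; so the backward walk stays there too.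

By \eqref{pos}, $s_0$ lies in a component $(b_1,b_2)$ of $\{R>0\}\cap(0,s^*)$. Since $R(0)\le0$, $b_1\ge0$ is a root. Since $R<0$ just to the left of the simple root $s^*$, $b_2<s^*$ is a root. Both are simple by assumption. If $s_*=b_1$, then $b_1=0$, $R<0$ just to the left of $0$, and there is a smaller root, a contradiction. So $s_*<b_1<b_2<s^*$ are all the roots of $R$, and all are simple. Consequently $(b_1,b_2)=\{R>0\}\cap(0,s^*)$, and all $s_n$ $(n\ge0)$ lie in $(b_1,b_2)$.

Let $\Gamma=\{(s,\mu):b_1\le s\le b_2,\ \mu^2=R(s)\}$. This is a topological circle, and both $\Gamma$ and its complement in the real curve $\mu^2=R(s)$ are closed. Put $\Delta(s,\mu)=M(s)-4\mu$ and, where $\Delta\ne0$,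
\[
\iota(s,\mu)=(s',\mu'),\qquad s'=g-\frac h{2\Delta}-s,\qquad\mu'=\tfrac14\big(M(s')-\Delta\big).
\]
Since $s'$ is the other root of $\mathcal F(\cdot,\Delta)$, $(s',\mu')$ lies again on the curve; $\iota$ is continuous. Let $X_0=(s_0,\mu_0)\in\Gamma$, where $\Delta(X_0)=\Delta_0>0$, and let $\Gamma'$ be the component of $\{\Delta\ne0\}\subset\Gamma$ that contains $X_0$. By \eqref{rec} and \eqref{Dm}, $\iota(X_0)=(s_1,-\mu_1)\in\Gamma$; since $\iota(\Gamma')$ is connected, $\iota(\Gamma')\subset\Gamma$. In particular $s'$, and so $h/\Delta$, is bounded on $\Gamma'$. If $\Gamma'\ne\Gamma$, there is a boundary point of $\Gamma'$, where $\Delta=0$; so $h=0$. Then, by \eqref{F}, $\mathcal F(s,0)=\omega^2+16\beta^2\delta$ is constant in $s$, and it vanishes because it vanishes at that point. Hence $M(s)^2=16R(s)$ identically, contradicting the simplicity of the roots of $R$. So $\Gamma'=\Gamma$, $\Delta>0$ on $\Gamma$, and $\iota(\Gamma)\subset\Gamma$.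

Now go backward. Suppose that $m\le0$ belongs to the extended chain and $(s_m,\mu_m)\in\Gamma$, as is true for $m=0$. Then $(s_m,-\mu_m)\in\Gamma$, and by \eqref{Dm} its $\Delta$-value is $\Delta_{m-1}$. So $\Delta_{m-1}>0$, $P_{m-1}>0$, and the chain extends to $m-1$. By \eqref{rec} and \eqref{Dm}, $\iota(s_m,-\mu_m)=(s_{m-1},\mu_{m-1})$, which therefore lies in $\Gamma$. By induction all $P_m>0$, so $T$ is subnormal by Theorem~\ref{thm:B}(c), a contradiction.

Steps 1 and 2 together prove the proposition.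
\end{proof}

This completes the proof of Theorem~\ref{thm:C}.

\begin{thebibliography}{9}
\bibitem{note} \emph{A Note On Putinar's Matricial Models}, \url{https://www1.pmf.ni.ac.rs/pmf/publikacije/filomat/2013/27-5/F27-5-2.pdf}.
\end{thebibliography}

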